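# Separating disjoint supports of rational series by regular languages

## 1. Rational series, supports and rational separation

Throughout, $A$ is a finite alphabet, $A^*$ is the free monoid of words over $A$, and $1$ denotes the empty word. We write $|w|$ for the length of $w$ and $|w|_a$ for the number of occurrences of the letter $a$ in $w$.

**Definition 1 (rational series).** Let $R$ be a field. A formal power series $S\in R\langle\langle A\rangle\rangle$ is a map $w\mapsto (S,w)$ from $A^*$ to $R$. Series are added coefficientwise and multiplied by $(ST,w)=\sum_{uv=w}(S,u)(T,v)$. A series is *rational* if it belongs to the smallest subalgebra of $R\langle\langle A\rangle\rangle$ that contains the polynomials and is closed under the star operation $T\mapsto T^*=\sum_{k\ge 0}T^k$ for series $T$ with $(T,1)=0$.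

Example. Let $A=\{a,b\}$ and $R=\mathbb Q$. The series $(a+b)^*$ has all coefficients equal to $1$. In $(a+b)^*\,a\,(a+b)^*$ the coefficient of $w$ is the number of factorizations $w=uav$, that is, $|w|_a$. Hence $(a+b)^*(a-b)(a+b)^*$ is rational, and its coefficient at $w$ is
$$d(w)=|w|_a-|w|_b .$$

**Definition 2 (linear representation).** The Kleene–Schützenberger theorem says that $S$ is rational if and only if there are an integer $n\ge 1$, a monoid morphism $\mu:A^*\to R^{n\times n}$, a row vector $\lambda\in R^{1\times n}$ and a column vector $\gamma\in R^{n\times 1}$ with
$$(S,w)=\lambda\mu(w)\gamma\qquad\text{for all } w\in A^*. \tag{1}$$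
We call $(\lambda,\mu,\gamma)$ a *representation* of $S$ of dimension $n$.

Example. For $d(w)$ take $n=2$, $\lambda=(1,0)$, $\gamma=\begin{pmatrix}0\\1\end{pmatrix}$, $\mu(a)=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ and $\mu(b)=\begin{pmatrix}1&-1\\0&1\end{pmatrix}$. Then $\lambda\mu(w)=(1,d(w))$.

Read (1) dynamically. The row vector $\lambda\mu(w)$ is the state of a machine after reading $w$ from left to right. Reading one more letter $a$ multiplies the state on the right by $\mu(a)$, and the output is a linear form of the state. This is a deterministic automaton, except that the state space is usually infinite.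

**Definition 3 (support).** The support of a rational series $S$ is the language $\{w\in A^*\mid (S,w)\ne 0\}$. A language is *a support over $R$* if it is the support of some rational series in $R\langle\langle A\rangle\rangle$.

Example. Over $\mathbb Q$, the language $\{w: |w|_a\neq|w|_b\}$ is a support. It is not regular: otherwise its complement intersected with $a^*b^*$, which is $\{a^nb^n:n\ge 0\}$, would be regular.

Example with one letter. Let $R=\mathbb F_p(t)$, $A=\{a\}$, $\lambda=(1,1,1)$, $\mu(a)=\mathrm{diag}(1+t,1,t)$ and $\gamma=(1,-1,-1)^{T}$. The coefficient of $a^n$ is $(1+t)^n-1-t^n$. For $n=0$ it is $-1\neq 0$. For $n=p^k$ it is $0$. If $n=p^km$ with $p\nmid m$ and $m>1$, then $(1+t)^n=(1+t^{p^k})^m$ contains the term $m\,t^{p^k}$ with $m\ne0$ in $\mathbb F_p$ and $0<p^k<n$, so the coefficient of $a^n$ is nonzero. The support is therefore the complement of $\{a^{p^k}:k\ge 0\}$. It is not regular, because a regular language over one letter has an ultimately periodic set of lengths, and the infinite set $\{p^k\}$ has unbounded gaps.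

**Definition 4 (regular language).** A language is *regular* (or rational) if it is recognized by a complete deterministic finite automaton (DFA): a finite state set $Q$, an initial state, a transition function $\delta:Q\times A\to Q$ and a set of final states. Equivalently, it is the inverse image of a subset under a morphism from $A^*$ to a finite monoid.

Example. The words of even length form a regular language, with two states.

**Definition 5 (rational separation).** Two languages $L_1,L_2\subseteq A^*$ are *rationally separated* if there is a regular language $K$ that contains one of them and does not intersect the other.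

Example. The languages $L_1=\{w:|w|\text{ even},\ d(w)\ne 0\}$ and $L_2=\{w:|w|\text{ odd},\ d(w)\neq 1\}$ are separated by $K=\{w:|w|\text{ even}\}$. Neither is regular. Since $d(w)\equiv|w|\pmod 2$, if $L_1$ were regular then so would be $\{w : d(w)=0\}$, and if $L_2$ were regular then so would be $\{w : d(w)=1\}$. Intersecting with $a^*b^*$ gives $\{a^nb^n\}$ and $\{a^{n+1}b^n\}$, which are not regular.

Two facts are known for every field $R$: every regular language is a support, and a language is regular if and only if both it and its complement are supports. The first is seen from a DFA: take its $0/1$ transition matrices for $\mu$, the indicator row of the initial state for $\lambda$, and the indicator column of the final states for $\gamma$. Then $\lambda\mu(w)\gamma$ is $1$ or $0$ according to whether $w$ is accepted.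

## 2. Can disjoint supports be separated by a finite automaton?

The following is stated as a conjecture in "Rational Languages And The Burnside Problem": *if two supports are disjoint languages, then they are rationally separated.* Here both are supports over the same field $R$ and the same finite alphabet $A$, and the assertion is made for every field, of any characteristic. We shall prove that it is true.

Here are some cases that can be settled by hand.

*Complementary supports.* If $L_2=A^*\setminus L_1$, the only possible separators are $L_1$ and $L_2$, and the second known fact says that they are regular. The question is therefore what happens when there is room between the two languages. In that room lies $A^*\setminus(L_1\cup L_2)$, about which we know little.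

*Dimension one.* If $n=1$, then $(S,w)=\lambda\gamma\prod_{a\in A}\mu(a)^{|w|_a}$. The support is empty, or it is $B^*$ with $B=\{a\in A:\mu(a)\ne 0\}$. It is regular, so $K=L_1$ works.

*Finite fields.* If $R$ is finite, then $R^{1\times n}$ is a finite set. The machine of Section 1 is then a DFA, every support is regular, and again $K=L_1$ works.

*The parity pair.* The languages $L_1,L_2$ of the example after Definition 5 are both supports over $\mathbb Q$. Put $\varepsilon=(-1)^{|w|}$ and $d=d(w)$, and let the state after $w$ be
$$x=(x_1,x_2,x_3,x_4)=(1,\ \varepsilon,\ d,\ \varepsilon d)\in\mathbb Q^4 .$$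
The initial state is $(1,1,0,0)$. Reading $a$ changes $\varepsilon$ to $-\varepsilon$ and $d$ to $d+1$, so $\varepsilon d$ becomes $-\varepsilon d-\varepsilon$. Reading $b$ is similar. Both letters act linearly:
$$x\cdot a=(x_1,-x_2,x_3+x_1,-x_4-x_2),\qquad x\cdot b=(x_1,-x_2,x_3-x_1,-x_4+x_2).$$
The linear forms $f_1(x)=x_3+x_4$ and $f_2(x)=x_3-x_1-x_4+x_2$ take the values $(1+\varepsilon)d$ and $(1-\varepsilon)(d-1)$ on these states. The corresponding series have supports $L_1$ and $L_2$. A general proof should be able to discover, from these data alone, that parity of length is what has to be remembered.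

## 3. Residues and linear spans are too coarse

We look at two natural ways to replace the infinite state space by something finite.

*Residues.* In the parity pair all states are integer vectors, so reduce them modulo some $m\geq 1$. There are finitely many residues, and $K=\{w: (S_1,w)\not\equiv 0 \bmod m\}$ is regular with $K\subseteq L_1$, so $K\cap L_2=\emptyset$. The inclusion $L_1\subseteq K$ fails: the word $a^{2m}$ is in $L_1$ because its coefficient is $2\cdot 2m\ne0$, but $4m\equiv 0\bmod m$. In general, since $K\subseteq L_1$, this test can succeed only if $L_1=K$ is itself regular. Testing whether $S_1$ is nonzero asks for more than separation. We only need to know, with finite memory, *which of the two outputs is certainly zero*.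

*Linear span.* Disjointness of the supports means that on the orbit $O=\{\lambda\mu(w):w\in A^*\}$ of states the product $f_1f_2$ is identically zero. We would like to replace $O$ by an enclosing set that is stable under the letters and can be described by finite data. The first candidate is the linear span of $O$: it has finite dimension and is mapped into itself by every $\mu(a)$. The attempt stops here, because $f_1f_2=0$ does not pass to the span. In the parity pair, the states $(1,1,2,2)$ (after $aa$) and $(1,-1,-1,1)$ (after $b$) have sum $x=(2,0,1,3)$, and
$$f_1(x)=4,\qquad f_2(x)=1-2-3+0=-4 .$$

So we need an enclosure to which the *quadratic* relation $f_1f_2=0$ passes. Zero sets of polynomials do this: take the Zariski closure $X$ of $O$. It is still mapped into itself by the letters, and $f_1f_2=0$ holds on it. It also has finite data attached to it, namely its decomposition into finitely many irreducible closed pieces. On an irreducible piece, $f_1f_2=0$ forces one of the two factors to vanish on the whole piece. A letter maps an irreducible piece to an irreducible set, which must lie inside a single piece. Thus the pieces can serve as the states of a finite automaton, and each state knows which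 output is zero.

## 4. Noetherian spaces and irreducible sets

**Definition 6 (Noetherian, irreducible).** A topological space is *Noetherian* if its closed sets satisfy the descending chain condition (DCC). Equivalently, every nonempty family of closed sets has a minimal member. A nonempty subset $Y$ of a space is *irreducible* if $Y\subseteq F_1\cup F_2$ with $F_1,F_2$ closed implies $Y\subseteq F_1$ or $Y\subseteq F_2$.

Taking complements, the condition $Y\not\subseteq F_i$ says that the relatively open set $Y\setminus F_i$ is nonempty, and $Y\not\subseteq F_1\cup F_2$ says that $Y\setminus F_1$ and $Y\setminus F_2$ meet. So $Y$ is irreducible if and only if it is nonempty and any two nonempty relatively open subsets of $Y$ intersect. By induction, any finite number of nonempty relatively open subsets then have a common point.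

**Definition 7 (Zariski topology).** Let $R$ be a field. The closed sets of $R^N$ are the common zero sets $Z(P)=\{x\in R^N: g(x)=0\ \forall g\in P\}$ of sets $P$ of polynomials in $N$ variables over $R$.

These sets are stable under arbitrary intersections. They are stable under finite unions because $Z(P)\cup Z(Q)=Z(\{gh:g\in P,h\in Q\})$: if $x$ is in neither set, some $g(x)\neq 0$ and some $h(x)\ne 0$, and then $(gh)(x)\neq 0$ *because a field has no zero divisors*. We shall return to this point in Section 6. In particular $Z(f_1)\cup Z(f_2)=Z(f_1f_2)$.

Example. In $\mathbb Q^N$ a line $\ell$ is irreducible. If $\ell\not\subseteq F_1$ and $\ell\not\subseteq F_2$, choose polynomials $g_i$ that vanish on $F_i$ but not identically on $\ell$. Restricted to $\ell$ they are nonzero polynomials in one variable, so $F_1\cup F_2$ meets $\ell$ in finitely many points and cannot contain it. The cross $Z(x_1x_2)\subseteq\mathbb Q^2$ is not irreducible: it is the union of the two axes and is contained in neither.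

We need four facts.

**(a)** *A closed set in a Noetherian space is a finite union of irreducible closed sets.* Otherwise there is a minimal closed counterexample $F$. It is nonempty, since $\emptyset$ is the empty union, and it is not irreducible. So $F\subseteq F_1\cup F_2$ with $F_i$ closed and $F\not\subseteq F_i$. The closed sets $F\cap F_1$ and $F\cap F_2$ are strictly smaller than $F$, so each is a finite union of irreducible closed sets. Their union is $F$, a contradiction.

**(b)** *If $Y$ is irreducible and $Y\subseteq C_1\cup\dots\cup C_m$ with all $C_i$ closed, then $Y\subseteq C_j$ for some $j$.* Use induction on $m$, applying the definition to $C_1$ and $C_2\cup\dots\cup C_m$. Note that $m\ge 1$ because $Y\ne\emptyset$.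

**(c)** *A continuous image of an irreducible set is irreducible.* If $\varphi(Y)\subseteq F_1\cup F_2$, then $Y\subseteq\varphi^{-1}(F_1)\cup\varphi^{-1}(F_2)$, and these sets are closed. So $Y\subseteq\varphi^{-1}(F_i)$ for some $i$, that is, $\varphi(Y)\subseteq F_i$.

**(d)** *For every field $R$, finite or infinite, $R^N$ with its Zariski topology is Noetherian.* For $Z\subseteq R^N$ let $I(Z)$ be the ideal of polynomials vanishing on $Z$. If $Z$ is closed, then $Z(I(Z))=Z$. So a strictly descending chain of closed sets gives a strictly ascending chain of ideals in a polynomial ring over a field, which Hilbert's basis theorem forbids.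

Finally, a polynomial map $\rho:R^N\to R^N$ is Zariski continuous, since $\rho^{-1}(Z(P))=Z(\{g\circ\rho:g\in P\})$.

## 5. The automaton of irreducible components

**Theorem 1.** Let $R$ be a field, $A$ a finite alphabet, and $S_1,S_2\in R\langle\langle A\rangle\rangle$ rational series with disjoint supports $L_1,L_2$. Then there is a regular language $K$ with $L_1\subseteq K$ and $K\cap L_2=\emptyset$.

*Proof.*

**Step 1: one machine with two outputs.** The purpose is to compute both series from the same state. Let $(\lambda_i,\mu_i,\gamma_i)$, of dimension $n_i$, represent $S_i$ for $i=1,2$. Put $N=n_1+n_2$, $E=R^{1\times N}$, $\lambda=(\lambda_1,\lambda_2)\in E$ and $\mu(w)=\mathrm{diag}(\mu_1(w),\mu_2(w))$ (block diagonal). Define linear forms on $E$ by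
$$f_1(x)=x\begin{pmatrix}\gamma_1\\0\end{pmatrix},\qquad f_2(x)=x\begin{pmatrix}0\\ \gamma_2\end{pmatrix}.$$
Then $\lambda\mu(w)=(\lambda_1\mu_1(w),\lambda_2\mu_2(w))$, so
$$(S_i,w)=f_i(\lambda\mu(w))\qquad\text{for all }w\in A^*,\ i=1,2. \tag{2}$$

**Step 2: finitely many irreducible pieces.** Here we produce the future states. Let $O=\{\lambda\mu(w):w\in A^*\}$ and let $X$ be its Zariski closure in $E$. By (a) and (d), $X=C_1\cup\dots\cup C_m$ with each $C_j$ closed and irreducible. Since $\lambda\in O$, we have $m\ge 1$.

**Step 3: each piece is killed by $f_1$ or by $f_2$.** This is where disjointness enters. No word has both coefficients nonzero, so by (2) the polynomial $f_1f_2$ vanishes on $O$. The set $Z(f_1f_2)$ is closed and contains $O$, so it contains $X$. Hence $C_j\subseteq Z(f_1f_2)=Z(f_1)\cup Z(f_2)$ for each $j$, and by irreducibility $f_1|_{C_j}=0$ or $f_2|_{C_j}=0$.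

**Step 4: letters act on the pieces.** We define the transitions. For $a\in A$ let $\rho_a:E\to E$, $x\mapsto x\mu(a)$. It is continuous, and $\rho_a(O)\subseteq O$ because $\lambda\mu(w)\mu(a)=\lambda\mu(wa)$. The closed set $\rho_a^{-1}(X)$ contains $O$, hence contains $X$, so $\rho_a(X)\subseteq X$. By (c), $\rho_a(C_j)$ is an irreducible subset of $X=C_1\cup\dots\cup C_m$. By (b) we may choose an index $\delta(j,a)$ with
$$\rho_a(C_j)\subseteq C_{\delta(j,a)}. \tag{3}$$
The inclusion may hold for several indices; we fix one choice for each pair $(j,a)$. Choose also $j_0$ with $\lambda\in C_{j_0}$. We now have a complete DFA with state set $\{1,\dots,m\}$, initial state $j_0$ and transition function $\delta$. Let $j(w)$ be the state reached after reading $w$.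

**Step 5: the automaton tracks the machine.** We claim that
$$\lambda\mu(w)\in C_{j(w)}\qquad\text{for all }w\in A^*. \tag{4}$$
For $w=1$ this is the choice of $j_0$. If it holds for $w$ and $a\in A$, then by (3)
$$\lambda\mu(wa)=\rho_a(\lambda\mu(w))\in\rho_a(C_{j(w)})\subseteq C_{\delta(j(w),a)}=C_{j(wa)} .$$

**Step 6: the separator.** Let $K=\{w\in A^*: f_2\text{ vanishes identically on }C_{j(w)}\}$. Membership depends only on $j(w)$, so $K$ is recognized by the automaton with a suitable set of final states and is regular.

If $w\in L_1$, then $f_1(\lambda\mu(w))\ne0$ and $\lambda\mu(w)\in C_{j(w)}$ by (4). So $f_1$ does not vanish identically on $C_{j(w)}$. By Step 3, $f_2$ does, and $w\in K$. Thus $L_1\subseteq K$.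

If $w\in K$, then (4) gives $(S_2,w)=f_2(\lambda\mu(w))=0$, so $w\notin L_2$. Thus $K\cap L_2=\emptyset$. $\blacksquare$

*The parity pair again.* Steps 2–6 use only that some common representation satisfies (2), so we may run them on the four-dimensional machine of Section 2. Its orbit is contained in the union of the two lines
$$\ell_+=\{(1,1,s,s):s\in\mathbb Q\},\qquad \ell_-=\{(1,-1,s,-s):s\in\mathbb Q\}.$$
The orbit contains the points of $\ell_+$ with $s$ any even integer, and the points of $\ell_-$ with $s$ any odd integer (read powers of $a$ or of $b$). A polynomial that vanishes at infinitely many points of a line vanishes on the line, and lines are closed, so $X=\ell_+\cup\ell_-$, with both lines irreducible. On $\ell_+$ we have $f_1=2s$ and $f_2=s-1-s+1=0$. On $\ell_-$ we have $f_1=0$ and $f_2=s-1+s-1=2(s-1)$. Each letter exchanges the two lines, and the initial state is on $\ell_+$. The automaton is the parity automaton, and $K$ is the set of words of even length.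

*A consequence in the one-letter example.* Let $L_1=\{a^n : n\text{ is not a power }p^k,\ k\ge0\}$ be the support over $\mathbb F_p(t)$ found in Section 1. If $L_2$ is a support over the same field disjoint from $L_1$, take $K$ from Theorem 1. The regular language $A^*\setminus K$ contains $L_2$ and is contained in $\{a^{p^k}\}$. Its lengths are ultimately periodic but lie in a set with gaps tending to infinity, so it is finite. Hence $L_2$ is finite.

## 6. Several languages over different rings

Now we ask which features of the field $R$ the proof needs. From here on rings have a unit element $1$.

**Definition 8 (supports over rings).** For an arbitrary ring $R$, a language $L\subseteq A^*$ is a *support over $R$* if $L=\{w:\lambda\mu(w)\gamma\ne0\}$ for some $n\ge1$, some morphism $\mu:A^*\to R^{n\times n}$, some $\lambda\in R^{1\times n}$ and some $\gamma\in R^{n\times 1}$.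

Examples. Over $\mathbb Z/4$ with $A=\{a\}$, $n=1$, $\lambda=\gamma=1$, $\mu(a)=2$, the value at $a^k$ is $2^k$, and the support is $\{1,a\}$. Over the ring $R$ of $2\times2$ matrices over $\mathbb Q$, with $A=\{a,b\}$, $n=1$, $\lambda=\gamma=1$, $\mu(a)=E_{12}$ and $\mu(b)=E_{21}$ (matrix units), the product along $w$ is nonzero exactly when the letters of $w$ alternate, since $E_{12}^2=E_{21}^2=0$ and alternating products are matrix units. The support is the set of words without factor $aa$ or $bb$.

**Definition 9 (polynomial support).** For $R$ commutative, $L$ is a *polynomial support over $R$* if there are $n\ge1$, $x_0\in R^n$, polynomial maps $P_a:R^n\to R^n$ $(a\in A)$ and a polynomial $f$ over $R$ with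
$$L=\{w:f(x_0\cdot w)\neq0\},\qquad x\cdot 1=x,\quad x\cdot wa=P_a(x\cdot w).$$

Example. Let $R=\mathbb Z$, $n=1$, $x_0=2$, $P_a(t)=t^2$, $P_b(t)=-t$, $f(t)=t-4$. The state after $w$ has absolute value $2^{2^{|w|_a}}$, so $f$ can vanish only if $|w|_a=1$. The state after $b^pab^q$ is $(-1)^q\cdot 4$. So $L$ is the complement of $\{b^pab^q: q\text{ even}\}$.

Every support over a commutative ring is a polynomial support: take $P_a(x)=x\mu(a)$ and $f(x)=x\gamma$ on row vectors.

**Definition 10 (one-sided Noetherian ring).** A ring is *right Noetherian* if its right ideals satisfy the ascending chain condition (ACC), and *left Noetherian* if its left ideals do. Over a right Noetherian ring every finitely generated right module satisfies ACC on submodules.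

Example. The ring of $2\times 2$ matrices over $\mathbb Q$ is right Noetherian, since its right ideals are $\mathbb Q$-subspaces of a space of dimension $4$.

**Theorem 2.** Let $L_1,\dots,L_k\subseteq A^*$, where each $L_i$ is either a polynomial support over some commutative ring $R_i$ (no further hypothesis), or a support over some right Noetherian ring $R_i$. The rings $R_i$ may differ from one another, also in characteristic. Then there are regular languages $K_i\supseteq L_i$ $(1\le i\le k)$ such that for every nonempty $I\subseteq\{1,\dots,k\}$:
$$\bigcap_{i\in I}L_i=\emptyset\ \Longrightarrow\ \bigcap_{i\in I}K_i=\emptyset .$$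
By reversal of words, the same holds if each $L_i$ is a support over a commutative ring or over a left Noetherian ring.

The proof of Theorem 1 breaks at three points. First, a general commutative ring is not Noetherian, so fact (d) fails. This is easy to repair: only finitely many elements of $R$ occur in the data, and they generate a Noetherian subring. Second, with zero divisors a union of two zero sets need not be a zero set. In $\mathbb Z/6$ the sets $\{0\}=Z(t)$ and $\{1\}=Z(t-1)$ are zero sets. But a polynomial that vanishes at $0$ and $1$ is divisible by $t(t-1)$ (divide by this monic polynomial; the remainder $ct+e$ vanishes at $0$ and at $1$, so $e=c=0$). It therefore also vanishes at $3$ and $4$, where $t(t-1)$ is $6$ and $12$. So $\{0,1\}$ is not a zero set, and the zero sets are not the closed sets of a topology. Third, if the rings differ, there is no common space $E$ with a Zariski topology.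

For the second point, we let the zero sets *generate* a topology, and then we have to prove that it is Noetherian. For the third, we pull each topology back to the set $A^*$ itself, where they can be joined, and again we have to prove that the result is Noetherian. The argument "product zero, so one factor zero" is replaced by the meeting property of nonempty open sets in an irreducible set. Both Noetherian statements come from a criterion by ultrafilters.

## 7. Noetherian topologies by ultrafilters

**Definition 11 (ultrafilter and its limit set).** An *ultrafilter* on a set $X$ is a family $\mathcal U$ of subsets with $\emptyset\notin\mathcal U$ that is stable under supersets and finite intersections and that contains, for every $Y\subseteq X$, either $Y$ or $X\setminus Y$. Every family of sets whose finite intersections are all nonempty is contained in an ultrafilter. For an ultrafilter $\mathcal U$ on a topological space $X$, let $\lim\mathcal U$ be the set of points all of whose open neighborhoods belong to $\mathcal U$.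

Examples. For the principal ultrafilter $\{Y: x\in Y\}$, a point $y$ is in $\lim\mathcal U$ when every open neighborhood of $y$ contains $x$, so $\lim\mathcal U$ is the closure of $\{x\}$. Let now $X$ be infinite and $\mathcal U$ an ultrafilter containing all cofinite sets. In the discrete topology $\lim\mathcal U=\emptyset$, since no $\{x\}$ is in $\mathcal U$. In the topology whose nonempty open sets are the cofinite sets, $\lim\mathcal U=X$. The second space is Noetherian, the first is not; this is what the next lemma detects.

**Lemma 1.** A space $X$ is Noetherian if and only if $\lim\mathcal U\in\mathcal U$ for every ultrafilter $\mathcal U$ on $X$.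

*Proof.* Suppose $X$ is Noetherian. The closed set $X$ is in $\mathcal U$, so by DCC there is a minimal closed $F\in\mathcal U$. If $G\in\mathcal U$ is closed, then $F\cap G$ is closed and in $\mathcal U$, so $F\cap G=F$ by minimality. Thus $F$ is contained in every closed member of $\mathcal U$. Let $x\in F$ and let $O\ni x$ be open. If $O\notin\mathcal U$, then the closed set $X\setminus O$ is in $\mathcal U$, so it contains $F\ni x$, a contradiction. Hence $F\subseteq\lim\mathcal U$, and $\lim\mathcal U\in\mathcal U$ as a superset of $F$.

Conversely, suppose $X$ is not Noetherian, so that there are open sets $U_1\subsetneq U_2\subsetneq\cdots$. Pick $x_n\in U_{n+1}\setminus U_n$. For $m\geq n+1$ we have $x_m\notin U_m\supseteq U_{n+1}$, whereas $x_n\in U_{n+1}$, so these points are distinct. Put $Y=\{x_n:n\ge1\}$, an infinite set, and let $\mathcal U$ be an ultrafilter containing all cofinite subsets of $Y$. Assume $\lim\mathcal U\in\mathcal U$. Then $Y\cap\lim\mathcal U\in\mathcal U$ is nonempty, so some $x_n\in\lim\mathcal U$, and therefore $U_{n+1}\in\mathcal U$. But $x_m\notin U_{n+1}$ for all $m\ge n+1$, so $Y\setminus U_{n+1}$ is cofinite in $Y$ and lies in $\mathcal U$. It is disjoint from $U_{n+1}$,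 a contradiction. So $\lim\mathcal U\notin\mathcal U$. $\square$

**Lemma 2.**

1. Let $\mathcal B$ be a family of subsets of $X$, with $X\in\mathcal B$, stable under finite intersections and satisfying DCC. The topology on $X$ having $\mathcal B$ as a subbase of closed sets is Noetherian.
2. If $\mathcal T_1,\dots,\mathcal T_k$ are Noetherian topologies on a set $X$, the topology $\mathcal T$ that they generate together is Noetherian.
3. If $X$ is Noetherian and $\varphi:Y\to X$ is any map, the topology $\{\varphi^{-1}(U):U\text{ open}\}$ on $Y$ is Noetherian.

*Proof.* (1) Let $\mathcal U$ be an ultrafilter on $X$. Since $X\in\mathcal B\cap\mathcal U$, DCC gives a minimal $F\in\mathcal B\cap\mathcal U$. For $G\in\mathcal B\cap\mathcal U$ we have $F\cap G\in\mathcal B\cap\mathcal U$, so $F\cap G=F$. Thus $F$ is contained in every member of $\mathcal B\cap\mathcal U$. Let $x\in F$. A basic open neighborhood of $x$ has the form $O=\bigcap_{j=1}^r(X\setminus B_j)$ with $B_j\in\mathcal B$ and $x\notin B_j$. Then $F\not\subseteq B_j$, so $B_j\notin\mathcal U$, so $X\setminus B_j\in\mathcal U$ for each $j$, and $O\in\mathcal U$. Every open neighborhood of $x$ contains a basic one, so $x\in\lim\mathcal U$. Hence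 $F\subseteq\lim\mathcal U$ and $\lim\mathcal U\in\mathcal U$. Apply Lemma 1.

(2) The sets $O_1\cap\dots\cap O_k$ with $O_i\in\mathcal T_i$ form a base of $\mathcal T$. Such a set contains $x$ if and only if each $O_i$ does, and it is in $\mathcal U$ if and only if each $O_i$ is. Hence $\lim_{\mathcal T}\mathcal U=\bigcap_i\lim_{\mathcal T_i}\mathcal U$. Each set on the right is in $\mathcal U$ by Lemma 1, so the intersection is too. Apply Lemma 1 again.

(3) Let $\varphi^{-1}(U_1)\subseteq\varphi^{-1}(U_2)\subseteq\cdots$ with all $U_n$ open. The $U_n$ themselves need not increase, but $\varphi^{-1}(U_n)=\varphi^{-1}(U_1\cup\dots\cup U_n)$, and the ascending chain $U_1\cup\dots\cup U_n$ stabilizes. $\square$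

## 8. Noetherian-open languages

**Definition 12.** A language $L\subseteq A^*$ is *Noetherian-open* if it is open for some Noetherian topology on $A^*$ for which all maps $r_a:w\mapsto wa$ $(a\in A)$ are continuous.

Example. The words of even length: the four sets $\emptyset$, $A^*$, even length, odd length form a finite, hence Noetherian, topology, and each $r_a$ exchanges the two parities.

**Lemma 3.** Suppose $X$ is a Noetherian space, $x_0\in X$, each letter $a$ acts by a continuous map $x\mapsto x\cdot a$ on $X$, and $U\subseteq X$ is open. Then $\{w:x_0\cdot w\in U\}$ is Noetherian-open.

*Proof.* Let $\varphi:A^*\to X$, $w\mapsto x_0\cdot w$, and give $A^*$ the topology of sets $\varphi^{-1}(V)$ with $V$ open. It is Noetherian by Lemma 2(3), and $\varphi^{-1}(U)$ is open. Since $\varphi(wa)=\varphi(w)\cdot a$,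
$$r_a^{-1}(\varphi^{-1}(V))=\{w:\varphi(w)\cdot a\in V\}=\varphi^{-1}(\{x:x\cdot a\in V\}),$$
which is open because $a$ acts continuously. So $r_a$ is continuous. $\square$

**Lemma 4.** The languages allowed in Theorem 2, namely polynomial supports over commutative rings and supports over right Noetherian rings, are Noetherian-open.

*Proof.*

**Commutative case.** Let $L$ be given by $x_0$, $P_a$ and $f$ over $R$. To obtain a Noetherian ring, let $R_0\subseteq R$ be the subring generated by the coordinates of $x_0$ and the coefficients of the $P_a$ and of $f$. There are finitely many of these, since $A$ is finite. So $R_0$ is a quotient of some $\mathbb Z[y_1,\dots,y_r]$ and is Noetherian by Hilbert's basis theorem. The maps $P_a$ send $X=R_0^n$ into itself, so all $x_0\cdot w$ lie in $X$.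

Let $\mathcal B$ be the family of zero sets $Z(I)\subseteq X$ of ideals $I$ of $R_0[t_1,\dots,t_n]$. It contains $X=Z(0)$ and is stable under finite intersections, as $Z(I)\cap Z(J)=Z(I+J)$. It satisfies DCC: every $Z\in\mathcal B$ is the zero set of its vanishing ideal, so a strictly descending chain in $\mathcal B$ gives a strictly ascending chain of ideals in $R_0[t_1,\dots,t_n]$, which is impossible by Hilbert's basis theorem. By Lemma 2(1) the topology on $X$ with $\mathcal B$ as a subbase of closed sets is Noetherian.

The preimage of $Z(I)$ under $P_a$ is the zero set of $\{g\circ P_a:g\in I\}$, hence of the ideal generated by this set, so it is in $\mathcal B$. Preimages of subbasic closed sets being closed, $P_a$ is continuous. The set $\{x\in X:f(x)\ne0\}$ is the complement of the zero set of the ideal $(f)$, so it is open. Lemma 3 applies.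

**Right Noetherian case.** Let $L=\{w:\lambda\mu(w)\gamma\ne0\}$ over $R$, and let $X=R^{1\times n}$. Columns form a finitely generated right $R$-module $R^{n\times1}$. Let $\mathcal B$ be the family of sets
$$Z(N)=\{v\in X: vc=0\ \ \forall c\in N\},\qquad N\text{ a right submodule of }R^{n\times1}.$$
It contains $X=Z(0)$, and $Z(N)\cap Z(N')=Z(N+N')$. For any $Z\subseteq X$ the set $N_Z=\{c: vc=0\ \forall v\in Z\}$ is a right submodule, since $v(cr)=(vc)r$. If $Z\in\mathcal B$, then $Z(N_Z)=Z$. So a strictly descending chain in $\mathcal B$ gives a strictly ascending chain of right submodules of $R^{n\times1}$, which is excluded by ACC. By Lemma 2(1) the topology with $\mathcal B$ as a subbase of closed sets is Noetherian.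

The preimage of $Z(N)$ under $v\mapsto v\mu(a)$ is $\{v: v\mu(a)c=0\ \forall c\in N\}=Z(\mu(a)N)$, and $\mu(a)N$ is a right submodule. So letters act continuously. Since $1\in R$, we have $Z(\gamma R)=\{v:v\gamma=0\}$, so $\{v:v\gamma\ne0\}=X\setminus Z(\gamma R)$ is open. Lemma 3 with $x_0=\lambda$ applies. $\square$

If $R$ is a field, the sets $Z(N)$ of the second case are exactly the linear subspaces of $R^{1\times n}$. Compare Section 3: one subspace, the span, was too coarse, but in this topology unions of finitely many subspaces are closed as well. For the parity pair, the planes $\{(r,r,s,s)\}$ and $\{(r,-r,s,-s)\}$ contain the orbit, are exchanged by the letters, and are killed by $f_2$ and $f_1$ respectively.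

## 9. Proof of Theorem 2

**Step 1: one topology for all languages.** We want a single Noetherian space in which all $L_i$ are open. By Lemma 4, each $L_i$ is open in a Noetherian topology $\mathcal T_i$ on $A^*$ making all $r_a$ continuous. Let $\mathcal T$ be the topology generated by $\mathcal T_1,\dots,\mathcal T_k$. It is Noetherian by Lemma 2(2). All $L_i$ are $\mathcal T$-open. All $r_a$ are $\mathcal T$-continuous, because $r_a^{-1}(O_1\cap\dots\cap O_k)=\bigcap_i r_a^{-1}(O_i)$.

**Step 2: the automaton.** We repeat Steps 2, 4 and 5 of Theorem 1 in the space $(A^*,\mathcal T)$. By (a), $A^*=C_1\cup\dots\cup C_m$ with each $C_j$ closed and irreducible. By (c), $C_ja=r_a(C_j)$ is irreducible, and by (b) we can choose $\delta(j,a)$ with $C_ja\subseteq C_{\delta(j,a)}$. Choose $j_0$ with $1\in C_{j_0}$. Let $j(w)$ be the state of the resulting DFA after reading $w$. Then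
$$w\in C_{j(w)}\qquad\text{for all }w\in A^*: \tag{5}$$
this holds for $w=1$, and if $w\in C_{j(w)}$, then $wa\in C_{j(w)}a\subseteq C_{j(wa)}$.

**Step 3: the regular hulls.** Put
$$K_i=\{w: L_i\cap C_{j(w)}\ne\emptyset\}\qquad(1\le i\le k).$$
Membership depends only on $j(w)$, so $K_i$ is regular. If $w\in L_i$, then by (5) $w\in L_i\cap C_{j(w)}$, so $w\in K_i$. Thus $L_i\subseteq K_i$.

**Step 4: empty intersections stay empty.** We prove the contrapositive. Let $I$ be nonempty and let $w\in\bigcap_{i\in I}K_i$. The sets $L_i\cap C_{j(w)}$ $(i\in I)$ are nonempty and relatively open in the irreducible set $C_{j(w)}$. So they have a common point, and $\bigcap_{i\in I}L_i\ne\emptyset$.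

**Step 5: the reversed version.** For a word $w=a_1\cdots a_r$ write $\widetilde w=a_r\cdots a_1$. Suppose $L=\{w:\lambda\mu(w)\gamma\ne0\}$ over $R$, and let $R^{\rm op}$ be $R$ with the opposite multiplication. Transposition reverses products when the entries are multiplied in $R^{\rm op}$. So, computing over $R^{\rm op}$,
$$\gamma^T\mu(a_r)^T\cdots\mu(a_1)^T\lambda^T=\lambda\mu(a_1)\cdots\mu(a_r)\gamma .$$
The left side is the value at $\widetilde w$ for the representation $(\gamma^T,\nu,\lambda^T)$ over $R^{\rm op}$ with $\nu(a)=\mu(a)^T$. Hence $\widetilde L=\{\widetilde w:w\in L\}$ is a support over $R^{\rm op}$. This ring is commutative if $R$ is, and right Noetherian if $R$ is left Noetherian. If each $L_i$ is a support over a commutative or a left Noetherian ring, then the part already proved applies to $\widetilde{L_1},\dots,\widetilde{L_k}$. Reversing the resulting languages gives the $K_i$, since regular languages are closed under reversal and reversal is a bijection of $A^*$. $\blacksquare$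

## 10. Regular intersections, a characterization, and complements

**Corollary 1.** For $L_1,\dots,L_k$ as in Theorem 2, if $P=\bigcap_iL_i$ is regular, there are regular $K_i\supseteq L_i$ with $\bigcap_iK_i=P$.

*Proof.* Every regular language is Noetherian-open: the transition action of a complete DFA on its finite discrete state set satisfies the hypotheses of Lemma 3, with $U$ the set of final states. Steps 1–4 of the proof of Theorem 2 use only that the given languages are Noetherian-open. Apply them to $L_1,\dots,L_k$ and $L_{k+1}=A^*\setminus P$, whose intersection is empty. We get regular $K_i'\supseteq L_i$ with $K'_1\cap\dots\cap K'_{k+1}=\emptyset$, so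
$$K'_1\cap\dots\cap K'_k\subseteq A^*\setminus K'_{k+1}\subseteq A^*\setminus L_{k+1}=P .$$
Conversely $P\subseteq L_i\subseteq K'_i$ for all $i\le k$. So equality holds with $K_i=K_i'$. In the reversed version of the hypotheses, apply this to the reversed languages and reverse back. $\square$

**Corollary 2 (characterization of rational separation).** Fix any nonzero commutative ring $R$, for instance any field. Two *arbitrary* languages $M_1,M_2\subseteq A^*$ are rationally separated if and only if there are disjoint supports $L_1\supseteq M_1$, $L_2\supseteq M_2$ over $R$.

*Proof.* Suppose $K$ is regular, contains one of $M_1,M_2$ and does not meet the other. Then the other is contained in $A^*\setminus K$. Both $K$ and $A^*\setminus K$ are regular, hence supports over $R$ by the $0/1$ matrices of a complete DFA (here $1\ne0$ in $R$ is used), and they are disjoint. Conversely, given disjoint supports $L_1\supseteq M_1$ and $L_2\supseteq M_2$ over $R$, Theorem 2 with $k=2$ gives regular $K_1\supseteq L_1$ and $K_2\supseteq L_2$ with $K_1\cap K_2=\emptyset$. So $M_1\subseteq K_1$ and $K_1\cap M_2=\emptyset$. $\square$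

**Corollary 3.** If $L$ is a support over a commutative ring $R$ and $A^*\setminus L$ is a support over a possibly different commutative ring $R'$, then $L$ is regular.

*Proof.* By Theorem 2 the two languages are rationally separated. A separator of $L$ from its complement must be $L$ or $A^*\setminus L$. If either is regular, so is $L$. $\square$

## 11. Endomorphism rings and complements of supports: where separation fails

**(i) The ring hypothesis cannot simply be dropped.** Let $V$ be a vector space with basis $(e_u)_{u\in A^*}$, and let $R$ be the ring of its endomorphisms, written on the right, so that $v(gh)=(vg)h$. Then *every* language $L\subseteq A^*$ is a support over $R$ with $n=1$. Define $\lambda,\mu(a),\gamma\in R$ on the basis as follows: $e_1\lambda=e_1$ and $e_u\lambda=0$ for $u\ne1$; $e_u\mu(a)=e_{ua}$; and $e_u\gamma=e_u$ if $u\in L$, $e_u\gamma=0$ otherwise. Then $\lambda\mu(w)\gamma$ kills $e_u$ for $u\neq1$, and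
$$e_1\lambda\mu(w)\gamma=e_w\gamma ,$$
which is $e_w$ if $w\in L$ and $0$ otherwise. So $\lambda\mu(w)\gamma\ne0$ if and only if $w\in L$. In particular a nonregular $L$ and its complement are disjoint supports over $R$ that are not rationally separated.

**(ii) Supports cannot be replaced by complements of supports, even over $\mathbb Q$.** Let $A=\{a,b\}$, $M_1=\{a^nb^n:n\ge1\}$ and $M_2=\{a^nb^{2n}:n\ge1\}$. They are disjoint. Their complements are supports over $\mathbb Q$: put $(S,w)=1$ for $w\notin a^+b^+$ and, for $w\in a^+b^+$, $(S,w)=|w|_a-|w|_b$ in the first case and $(S,w)=2|w|_a-|w|_b$ in the second. For $w=a^pb^q$ with $p,q\ge1$ this is $p-q$, respectively $2p-q$, so it vanishes exactly on $M_1$, respectively $M_2$.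

These series are rational. Each is the sum of the characteristic series of the regular language $A^*\setminus a^+b^+$ and the coefficientwise (Hadamard) product of the characteristic series of $a^+b^+$ with $w\mapsto c|w|_a-|w|_b$, $c\in\{1,2\}$. The last series has the representation given after Definition 2, with $\mu(a)$ replaced by $\begin{pmatrix}1&c\\0&1\end{pmatrix}$. The Hadamard product of two series with representations $(\lambda,\mu,\gamma)$ and $(\lambda',\mu',\gamma')$ has the representation $(\lambda\otimes\lambda',\mu\otimes\mu',\gamma\otimes\gamma')$ by Kronecker products.

But $M_1$ and $M_2$ are not rationally separated. Let $K$ be recognized by a morphism onto a finite monoid of size $s$. For $x$ in this monoid, two of the $s+1$ powers $x^0,\dots,x^s$ coincide, say $x^i=x^j$ with $0\le i<j\le s$. Then $x^{r}=x^{r+(j-i)}$ for all $r\ge i$. Since $i\le s!$ and $j-i$ divides $s!$, we get $x^{s!}=x^{2\,s!}$. Taking $x$ to be the image of $b$, the words $a^{s!}b^{s!}\in M_1$ and $a^{s!}b^{2\,s!}\in M_2$ have the same image. So $K$ contains both or neither.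

**(iii) One support against one complement of a support also fails.** Any nonregular support $L$, for instance $\{w:|w|_a\neq|w|_b\}$ over $\mathbb Q$, and the language $A^*\setminus L$ form a counterexample: a separator would be $L$ or $A^*\setminus L$, and neither is regular.
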